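\title{Isomorphism and bi-embeddability of Kazhdan groups are universal countable Borel equivalence relations}

\begin{abstract}
We prove that the isomorphism relation and the bi-embeddability relation on the space of finitely generated groups with Kazhdan's property (T) are universal countable Borel equivalence relations. One continuous map $S\mapsto K_S$ from the space of subsets of the free group of rank $2$ to the space of Kazhdan groups on $102$ generators reduces the translation relation to both relations, and if $S$ and $T$ are not translates of each other, then neither of $K_S,K_T$ embeds in the other. Here $K_S=EL_3(\mathbb F_2[G_S])$ for a bi-orderable group $G_S$. The proof has two independent parts: for bi-orderable groups $G,G'$, the group $EL_3(\mathbb F_2[G])$ embeds in $EL_3(\mathbb F_2[G'])$ only if $G$ embeds in $G'$; and $G_S$ embeds in $G_T$ only if $T$ is a translate of $S$.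
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{The space of finitely generated groups}
Let $F_m$ be the free group on $m$ generators. For $m\ge1$ let $\mathcal G_m$ be the set of normal subgroups $N\trianglelefteq F_m$. It is a closed subset of $2^{F_m}$, hence a compact Polish space. The point $N$ encodes the group $F_m/N$ with its $m$ marked generators, and two points are close when the same short words are trivial in the two groups. In particular, a map $x\mapsto N_x$ from a topological space into $\mathcal G_m$ is continuous if and only if, for each word $w\in F_m$, the truth value of ``$w\in N_x$'' is a locally constant function of $x$. The space of finitely generated groups is $\mathcal G_{fg}=\bigsqcup_{m\ge1}\mathcal G_m$, and we identify each point with the corresponding group.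

We consider two relations on $\mathcal G_{fg}$: isomorphism $\cong$, and bi-embeddability $\approx_{em}$, where $G\approx_{em}H$ means that $G\hookrightarrow H$ and $H\hookrightarrow G$, that is, each group is isomorphic to a subgroup of the other. Both are \emph{countable Borel equivalence relations}: Borel equivalence relations all of whose classes are countable. The classes are countable because a countable group has only countably many finite tuples of elements, so only countably many points of $\mathcal G_{fg}$ embed in a given one.

\subsection*{Universality}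
Let $E$ and $E'$ be equivalence relations on standard Borel spaces $X$ and $X'$. A Borel map $f:X'\to X$ is a \emph{homomorphism} from $E'$ to $E$ if $y\,E'\,y'\Rightarrow f(y)\,E\,f(y')$, and a \emph{reduction} if $y\,E'\,y'\Leftrightarrow f(y)\,E\,f(y')$. A reduction turns any complete invariant for $E$ into a complete invariant for $E'$, so it expresses that classifying up to $E$ is at least as hard as classifying up to $E'$. A countable Borel equivalence relation $E$ is \emph{universal} if every countable Borel equivalence relation on a standard Borel space admits a reduction to $E$. It is \emph{weakly universal} if there is a countable-to-one homomorphism to $E$ from some (equivalently, any) universal countable Borel equivalence relation. Each fiber of a reduction lies in one $E'$-class, so a reduction between countable relations is a countable-to-one homomorphism, and universal relations are weakly universal. The difference is that under a countable-to-one homomorphism the $E$-class of $f(y)$ determines the $E'$-class of $y$ only up to countably many possibilities.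

Reductions compose, so a countable Borel equivalence relation to which a universal one reduces is itself universal. We shall reduce the following relation.

\begin{theorem}[Dougherty--Jackson--Kechris \cite{DJK}]\label{thm:DJK}
The orbit equivalence relation of the translation action of $F_2$ on $2^{F_2}$ is universal.
\end{theorem}

The homeomorphism $S\mapsto S^{-1}$ of $2^{F_2}$ interchanges left and right translation; we use right translation.

\subsection*{Kazhdan groups}
A countable group $K$ has \emph{property (T)}, or is a \emph{Kazhdan group}, if every unitary representation $\pi$ of $K$ with almost invariant vectors (for each finite $Q\subseteq K$ and $\epsilon>0$ there is a unit vector $\xi$ with $\|\pi(g)\xi-\xi\|<\epsilon$ for $g\in Q$) has a nonzero invariant vector. Let $\mathcal G_{kaz}$ be the set of Kazhdan groups in $\mathcal G_{fg}$. By a result of Shalom, $\mathcal G_{kaz}$ is open in $\mathcal G_{fg}$; thus it is a Polish space, and $\cong$ and $\approx_{em}$ restrict to countable Borel equivalence relations on it. It is known that both restrictions are weakly universal. The following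 conjecture, posed in \cite{BE2}, asserts that the countable ambiguity allowed by weak universality can be removed.

\medskip
\noindent\textbf{Conjecture.} \emph{The isomorphism and bi-embeddability relations on $\mathcal G_{kaz}$ are universal countable Borel equivalence relations.}
\medskip

We prove this conjecture. What is needed is a construction of Kazhdan groups from whose output the input can be recovered exactly. For a ring $R$ (associative, with $1$) let $e_{ij}$ be the matrix units, let $E_{ij}(r)=1+re_{ij}$ for $i\ne j$ and $r\in R$, and let $EL_n(R)\le GL_n(R)$ be the subgroup generated by all $E_{ij}(r)$. Property (T) enters this paper only through the next theorem.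

\begin{theorem}[Ershov--Jaikin-Zapirain \cite{EJ}]\label{thm:EJ}
If $R$ is a finitely generated associative unital ring and $n\ge3$, then $EL_n(R)$ has property (T).
\end{theorem}

Throughout, $k=\mathbb F_2$. Every finitely generated group $G$ now gives a Kazhdan group $EL_3(k[G])$, and isomorphic groups give isomorphic Kazhdan groups. In general the passage from $G$ to $EL_3(k[G])$ does not reflect embeddability.

\begin{example}\label{ex:finite}
The polynomials $x^2+x+1$ and $x^4+x^3+x^2+x+1$ are irreducible over $k$ (the second has no root and is not $(x^2+x+1)^2=x^4+x^2+1$). Hence $k[\mathbb Z/3]\cong\mathbb F_2\times\mathbb F_4$ is a unital subring of $\mathbb F_2\times\mathbb F_{16}\cong k[\mathbb Z/5]$, and $EL_3(k[\mathbb Z/3])\hookrightarrow EL_3(k[\mathbb Z/5])$, although $\mathbb Z/3$ does not embed in $\mathbb Z/5$.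
\end{example}

A \emph{bi-order} on a group is a total order invariant under left and right multiplication; a group is \emph{bi-orderable} if it has one. For such groups nothing of this kind happens.

\begin{theorem}\label{thm:A}
Let $G,G'$ be bi-orderable groups. Then $EL_3(k[G])\hookrightarrow EL_3(k[G'])$ if and only if $G\hookrightarrow G'$.
\end{theorem}

Even from an isomorphism $EL_3(k[G])\cong EL_3(k[G'])$ this theorem returns only embeddings between $G$ and $G'$. We therefore need a family of bi-orderable groups in which a single embedding already determines the orbit of the parameter.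

\begin{theorem}\label{thm:B}
Let $\Delta$ be free of rank $2$. There are $8$-generated bi-orderable groups $G_S$ $(S\subseteq\Delta)$, depending continuously on $S\in2^\Delta$ as marked groups, such that: if $T=S\gamma$ for some $\gamma\in\Delta$, then $G_S\cong G_T$; and if $G_S\hookrightarrow G_T$, then $T=S\gamma$ for some $\gamma\in\Delta$.
\end{theorem}

Together these give a strong form of the conjecture.

\begin{theorem}\label{thm:C}
Put $K_S=EL_3(k[G_S])$ and $S\Delta=\{S\gamma:\gamma\in\Delta\}$. Each $K_S$ is Kazhdan, $S\mapsto K_S$ is a continuous map $2^\Delta\to\mathcal G_{102}$, and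
\[
T\in S\Delta\iff K_S\cong K_T\iff K_S\approx_{em}K_T\iff K_S\hookrightarrow K_T .
\]
Hence $\cong$ and $\approx_{em}$ on $\mathcal G_{kaz}$ are universal countable Borel equivalence relations.
\end{theorem}

Sections \ref{sec:order}--\ref{sec:A} prove Theorem \ref{thm:A}; the heart of the proof is Proposition \ref{prop:rigid} on stabilizers of right ideals of $k[L]$ in a division ring of fractions. Sections \ref{sec:GS} and \ref{sec:B} prove Theorem \ref{thm:B} and use nothing from the first part except the elementary facts on bi-orders at the start of Section \ref{sec:order}. Section \ref{sec:C} combines the two theorems. Commutators are $[x,y]=xyx^{-1}y^{-1}$.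

\section{Bi-ordered groups and their division rings}\label{sec:order}

Let $(L,<)$ be a bi-ordered group. If $g\le g'$ and $h\le h'$, then $gh\le g'h\le g'h'$, with $gh=g'h'$ only if $g=g'$ and $h=h'$. Inversion reverses the order and conjugation preserves it. The reverse order $>$ is a bi-order, and $<$ restricts to a bi-order on every subgroup. A subset $P$ of a group $L$ is the set of elements $>1$ for some bi-order if and only if $PP\subseteq P$, $gPg^{-1}=P$ for all $g$, and $P$ contains exactly one of $g,g^{-1}$ for each $g\ne1$ and does not contain $1$; the order is $g<h\Leftrightarrow g^{-1}h\in P$. We use two textbook facts: free groups are bi-orderable, and (H\"older's theorem) a bi-ordered group that is \emph{archimedean}, meaning that for all $g,h>1$ some power of $g$ exceeds $h$, has an order-preserving embedding in $(\mathbb R,+)$.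

\subsection*{Measuring elements at a given scale}
A subset of $L$ is \emph{convex} if it contains every element lying between two of its elements. The next lemma attaches a real number to every element that is not infinitely large compared with a given $\beta$.

\begin{lemma}\label{lem:jump}
Let $(L,<)$ be bi-ordered and $\beta>1$. Then $C=\{g\in L:\beta^{-n}\le g\le\beta^n\text{ for some }n\ge0\}$ is a convex subgroup, and there is a homomorphism $\deg:C\to\mathbb R$ with $\deg\beta>0$ such that $g\le h$ implies $\deg g\le\deg h$.
\end{lemma}

\begin{proof}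
The set $C$ is convex by definition and a subgroup by the rules for products and inverses above. A convex subgroup of $C$ containing $\beta$ contains all $\beta^{\pm n}$, hence equals $C$; so a convex subgroup of $C$ is proper if and only if it omits $\beta$. Convex subgroups form a chain: if $A,B$ are convex subgroups and $a\in A\setminus B$ with $a>1$, then each $b\in B$ with $b>1$ satisfies $1<b<a$, since otherwise $1<a\le b$ would give $a\in B$; so $B\subseteq A$. Therefore the union $C^-$ of the proper convex subgroups of $C$ is a convex subgroup omitting $\beta$, the largest proper one. Conjugation by elements of $C$ permutes the convex subgroups of $C$, so $C^-$ is normal in $C$. The cosets of $C^-$ are disjoint convex sets, so they inherit a total order, which is a bi-order on $C/C^-$. The preimage in $C$ of a convex subgroup of $C/C^-$ is a convex subgroup containing $C^-$, so it is $C^-$ or $C$. For $\bar g>1$ in $C/C^-$, the elements lying between $\bar g^{-n}$ and $\bar g^{n}$ for some $n$ form a nontrivial convex subgroup, which must be all of $C/C^-$; thus $C/C^-$ is archimedean. Let $\deg$ be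 the composite of $C\to C/C^-$ with H\"older's embedding.
\end{proof}

We keep the notation $C^-=\ker\deg$ and think of its elements as infinitesimal compared with $\beta$. For example, order $L=\langle s,t\rangle\cong\mathbb Z^2$ by declaring $s^it^j>1$ if $j>0$, or $j=0$ and $i>0$. For $\beta=t$ we get $C=L$, $\deg(s^it^j)=j$ and $C^-=\langle s\rangle$; for $\beta=s$ we get $C=\langle s\rangle$ and $C^-=1$.

A group is \emph{locally indicable} if each of its nontrivial finitely generated subgroups maps onto $\mathbb Z$. Bi-orderable groups are locally indicable. Indeed, let $L\ne1$ be finitely generated and bi-ordered, and let $\beta$ be the largest among the generators and their inverses. Then $\beta>1$ and every generator lies between $\beta^{-1}$ and $\beta$, so $C=L$, and $\deg L$ is a nontrivial finitely generated subgroup of $\mathbb R$, which is free abelian and maps onto $\mathbb Z$.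

\subsection*{Series}
Let $k((L,<))$ be the set of formal sums $d=\sum_{g\in L}d_gg$ $(d_g\in k)$ whose support $\operatorname{supp}d=\{g:d_g\ne0\}$ is well-ordered by $<$.

\begin{theorem}[Mal'cev, Neumann]\label{thm:MN}
For a bi-ordered group $(L,<)$, the set $k((L,<))$, with termwise addition and the product $(dd')_x=\sum_{gg'=x}d_gd'_{g'}$, is a division ring containing $k[L]$.
\end{theorem}

Part of the assertion is that the sums defining the product are finite and that the product has well-ordered support. For a subgroup $N\le L$, the series supported in $N$ form the division subring $k((N,<))$. Applied to the reverse order, the theorem gives a second division ring $k((L,>))\supseteq k[L]$, made of series in whose support every nonempty subset has a largest element. For a subring $A$ of a division ring, the \emph{division closure} of $A$ is the smallest division subring containing $A$. Let $D(L,<)$ and $D(L,>)$ be the division closures of $k[L]$ in $k((L,<))$ and $k((L,>))$.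

\begin{example}\label{ex:Zseries}
For $L=\langle t\rangle\cong\mathbb Z$ with $t>1$, both $D(L,<)$ and $D(L,>)$ are copies of the field $k(t)$: a rational function is expanded in increasing powers of $t$ in the first and in decreasing powers in the second. Thus $(1+t)^{-1}$ is $1+t+t^2+\cdots$ in $D(L,<)$ and $t^{-1}+t^{-2}+\cdots$ in $D(L,>)$.
\end{example}

For general $L$, an element of $D(L,<)$ is the value of an expression built from elements of $k[L]$ by iterated sums, products and inverses, and the definitions do not tell us that an expression vanishing in $D(L,<)$ also vanishes in $D(L,>)$. Hughes' theorem does. A division ring $D\supseteq k[L]$ that is generated by $k[L]$ as a division ring is \emph{Hughes-free} if for every nontrivial finitely generated $H\le L$ and every $N\trianglelefteq H$ with $H/N=\langle tN\rangle\cong\mathbb Z$, the powers $t^i$ $(i\in\mathbb Z)$ are left linearly independent over the division closure of $k[N]$ in $D$.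

\begin{theorem}[Hughes \cite{Hughes}; see also \cite{DHS}]\label{thm:Hughes}
If $L$ is locally indicable, then any two Hughes-free division rings of fractions of $k[L]$ are isomorphic by an isomorphism that is the identity on $k[L]$.
\end{theorem}

\begin{lemma}\label{lem:valuations}
Let $(L,<)$ be bi-ordered and $D=D(L,<)$. Put $v_{\min}(d)=\min\operatorname{supp}d$ for $d\in D^\times$. Then $v_{\min}:D^\times\to L$ is a homomorphism, and there is a homomorphism $v_{\max}:D^\times\to L$ such that:
\begin{itemize}
\item[(a)] for $0\ne p\in k[L]$, $v_{\max}(p)$ is the largest element of $\operatorname{supp}p$; in particular $v_{\min}(p)\le v_{\max}(p)$;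
\item[(b)] for $d\in D^\times$ with $d\ne1$, $v_{\max}(d-1)\le\max(v_{\max}(d),1)$;
\item[(c)] for $d\in D^\times$ with $d\ne1$ and $v_{\min}(d)=1$, $v_{\min}(d-1)>1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $d,d'$ be nonzero series in $k((L,<))$ whose supports have least elements $a,a'$. For $g\in\operatorname{supp}d$ and $g'\in\operatorname{supp}d'$ we have $gg'\ge aa'$, with equality only for $(g,g')=(a,a')$; so $aa'$ is the least element of $\operatorname{supp}(dd')$. Thus $\min\operatorname{supp}$ is multiplicative on $k((L,<))^\times$, and, by the same statement for the reverse order, $\max\operatorname{supp}$ is multiplicative on $k((L,>))^\times$.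

Both $D(L,<)$ and $D(L,>)$ are Hughes-free. Indeed, for $H,N,t$ as in the definition, the division closure of $k[N]$ consists of series supported in $N$. If $d_i$ are finitely many such series, then $d_it^i$ is supported in $Nt^i$; these cosets are disjoint, so $\sum_id_it^i=0$ forces all $d_i=0$. Since $L$ is locally indicable, Theorem \ref{thm:Hughes} gives an isomorphism $\sigma:D(L,<)\to D(L,>)$ that is the identity on $k[L]$. Put $v_{\max}(d)=\max\operatorname{supp}\sigma(d)$. This is a homomorphism, (a) holds because $\sigma(p)=p$, and (b) holds because $\operatorname{supp}\sigma(d-1)=\operatorname{supp}(\sigma(d)-1)\subseteq\operatorname{supp}\sigma(d)\cup\{1\}$. In (c), the coefficient of $1$ in $d$ is nonzero, hence equal to $1$ because $k=\mathbb F_2$; so $d-1$ is supported on elements $>1$.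
\end{proof}

The inequality in (a) can fail outside $k[L]$: in Example \ref{ex:Zseries}, $v_{\min}((1+t)^{-1})=1$ and $v_{\max}((1+t)^{-1})=t^{-1}$. This is what makes it useful, as a constraint on those elements of $D$ that lie in $k[L]$.

\section{Stabilizers of right ideals}\label{sec:rigid}

Let $(L,<)$ be bi-ordered, $D=D(L,<)$, and let $I\ne0$ be a right ideal of $k[L]$. The elements $d\in D^\times$ with $dI=I$ form a group, the \emph{stabilizer} of $I$. We show that $v_{\min}$ embeds it in $L$.

\begin{proposition}\label{prop:rigid}
Let $(L,<)$ be bi-ordered, $I\ne0$ a right ideal of $k[L]$, and $d\in D(L,<)^\times$ with $dI=I$ and $v_{\min}(d)=1$. Then $d=1$.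
\end{proposition}

The stabilizer of $I=k[L]$ is the unit group of $k[L]$.

\begin{lemma}\label{lem:units}
The units of $k[L]$ are the elements of $L$.
\end{lemma}

\begin{proof}
Let $d,d^{-1}\in k[L]$. Then $v_{\min}(d)v_{\min}(d^{-1})=1=v_{\max}(d)v_{\max}(d^{-1})$, while $v_{\min}(d^{\pm1})\le v_{\max}(d^{\pm1})$. Equality of the products forces $v_{\min}(d)=v_{\max}(d)$, so the support of $d$ is one element $g$, and $d=g$ because $k=\mathbb F_2$.
\end{proof}

For a principal ideal $I=qk[L]$, the condition $dI=I$ says that $q^{-1}dq$ is a unit of $k[L]$, so the stabilizer is $qLq^{-1}$, and $v_{\min}(quq^{-1})=v_{\min}(q)\,u\,v_{\min}(q)^{-1}$ determines $u$. So the proposition is immediate for principal ideals, and one sees why it is phrased through $v_{\min}$: the stabilizer is a conjugate of $L$ in $D^\times$ rather than $L$ itself. The ideal met in Section \ref{sec:A} is given by three generators, and we need an argument that does not use a single generator.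

\subsection*{The argument for $L=\mathbb Z$}
Let $L=\langle t\rangle$, $t>1$. For $c\in D^\times=k(t)^\times$ define the \emph{width} $W(c)\in\mathbb Z$ by $t^{W(c)}=v_{\max}(c)v_{\min}(c)^{-1}$. Then $W$ is a homomorphism and $W(p)\ge0$ for $0\ne p\in k[L]$. Let $dI=I$, $v_{\min}(d)=1$, and $0\ne q\in I$.

First, $d^nq\in I$ for all $n\in\mathbb Z$, so $nW(d)+W(q)\ge0$ for all $n\in\mathbb Z$, and $W(d)=0$; thus $v_{\max}(d)=1$. This excludes $d=1+t$ and $d=(1+t)^{-1}$, of widths $1$ and $-1$, but not $d=(1+t+t^2)/(1+t^2)$, for which $v_{\min}(d)=v_{\max}(d)=1$.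

Second, suppose $d\ne1$ and let $e=d-1$. Then $eI\subseteq I$, so $nW(e)+W(q)\ge0$ for all $n\ge0$, and $W(e)\ge0$. But $v_{\min}(e)\ge t$ and $v_{\max}(e)\le1$ by Lemma \ref{lem:valuations}, so $W(e)\le-1$, a contradiction. In the example, $e=t/(1+t^2)$ has $v_{\min}(e)=t$ and $v_{\max}(e)=t^{-1}$.

When $L$ is not archimedean, the second step can fail to give a contradiction. In the ordered group $\langle s,t\rangle\cong\mathbb Z^2$ of Section \ref{sec:order}, take $q=1+t$ and suppose $v_{\min}(e)=s$, $v_{\max}(e)=s^{-1}$; the inequalities $v_{\min}(e^nq)\le v_{\max}(e^nq)$ read $s^n\le s^{-n}t$ and all hold. What the second step gives in general is that $v_{\min}(e)$ is infinitesimal compared with the width of $q$. We then keep only the infinitesimal terms of all series. This preserves the hypotheses, keeps $d\ne1$, and removes at least one term of $q$, which is the basis of an induction.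

\begin{proof}[Proof of Proposition \ref{prop:rigid}]
Put $m(I)=\min\{|\operatorname{supp}q|:0\ne q\in I\}$. We argue by induction on $m(I)$, for all quadruples $(L,<,I,d)$ at once, since the group changes in the inductive step.

If $m(I)=1$, then $I$ contains an element of $L$, so $I=k[L]$ and $d$ is a unit of $k[L]$. By Lemma \ref{lem:units}, $d\in L$, so $d=v_{\min}(d)=1$.

Let $m(I)\ge2$ and suppose $d\ne1$. Choose $q\in I$ with $|\operatorname{supp}q|=m(I)$. Multiplying $q$ on the right by $v_{\min}(q)^{-1}$, we may assume $v_{\min}(q)=1$. Let $\beta=v_{\max}(q)>1$, and take $C$, $\deg$ and $C^-=\ker\deg$ from Lemma \ref{lem:jump} for this $\beta$.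

\emph{Step 1: reduction to $C$.} Let $\lambda=v_{\max}(d)$. For $0\ne p\in I$ and $n\in\mathbb Z$, the element $d^np$ lies in $I\subseteq k[L]$, and the least and largest elements of its support are
\begin{equation}\label{eq:minmax}
v_{\min}(d^np)=v_{\min}(p),\qquad v_{\max}(d^np)=\lambda^n\,v_{\max}(p).
\end{equation}
For $p=q$ this gives $1\le\lambda^n\beta$, that is $\beta^{-1}\le\lambda^n$, for all $n\in\mathbb Z$. Replacing $n$ by $-n$ and inverting gives $\lambda^n\le\beta$. Hence $\lambda\in C$, and $|n\deg\lambda|\le\deg\beta$ for all $n$, so $\deg\lambda=0$.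

Let $J=I\cap k[C]$, a right ideal of $k[C]$. It contains $q$, because $\operatorname{supp}q$ lies between $1$ and $\beta$. For $0\ne p\in J$, both elements in \eqref{eq:minmax} with $n=\pm1$ lie in $C$, so $\operatorname{supp}(d^{\pm1}p)\subseteq C$ by convexity and $d^{\pm1}p\in J$. In particular $dq\in k[C]$, so $d=(dq)q^{-1}$ and $d^{-1}$ lie in the division ring $k((C,<))$.

\emph{Step 2: $v_{\min}(d-1)$ is infinitesimal.} Let $e=d-1\ne0$, $\mu=v_{\min}(e)$, $\nu=v_{\max}(e)$. We have $eJ\subseteq J$, so $0\ne e^nq\in J$ for $n\ge0$, with
\[
v_{\min}(e^nq)=\mu^n,\qquad v_{\max}(e^nq)=\nu^n\beta .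
\]
The case $n=1$ shows $\mu,\nu\in C$. By Lemma \ref{lem:valuations}, $\mu>1$ and $\nu\le\max(\lambda,1)$, so $\deg\mu\ge0\ge\deg\nu$. From $\mu^n\le\nu^n\beta$ we get $n\deg\mu\le n\deg\nu+\deg\beta$ for all $n\ge0$, whence $\deg\mu\le\deg\nu$. So $\deg\mu=0$, that is, $\mu\in C^-$.

\emph{Step 3: passing to $C^-$.} Let $\Lambda$ be the set of series in $k((C,<))$ with $\deg\ge0$ on the support; it is a subring. As $\deg$ is monotone, a nonzero series $c\in k((C,<))$ lies in $\Lambda$ as soon as $\deg(\min\operatorname{supp}c)\ge0$. For $c\in\Lambda$ let $c_0\in k((C^-,<))$ be the sum of the terms of $c$ supported in $C^-$. The map $c\mapsto c_0$ is a unital ring homomorphism: it is additive, and if $x\in C^-$ and $x=gg'$ with $\deg g,\deg g'\ge0$, then $\deg g=\deg g'=0$, so the coefficient of $x$ in $cc'$ equals its coefficient in $c_0c'_0$.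

Since $v_{\min}(d^{\pm1})=1$, both $d$ and $d^{-1}$ lie in $\Lambda$, and $(d^{-1})_0=d_0^{-1}$. The least element $1$ of $\operatorname{supp}d$ lies in $C^-$, so $\min\operatorname{supp}d_0=1$. Also $d_0\ne1$, because $\mu\ne1$ lies in $C^-$ and in $\operatorname{supp}d$. Let
\[
J_0=\{p_0:p\in J\cap\Lambda\}.
\]
The set $J\cap\Lambda$ is closed under addition and under right multiplication by $r\in k[C^-]$, and $(pr)_0=p_0r$; so $J_0$ is a right ideal of $k[C^-]$. It contains $q_0$, which is nonzero as $1\in\operatorname{supp}q_0$, and $|\operatorname{supp}q_0|<|\operatorname{supp}q|$ as $\beta\notin C^-$. Thus $m(J_0)<m(I)$. For $p\in J\cap\Lambda$ we have $d^{\pm1}p\in J\cap\Lambda$ and $(d^{\pm1}p)_0=d_0^{\pm1}p_0$; hence $d_0^{\pm1}J_0\subseteq J_0$ and $d_0J_0=J_0$. Finally $d_0=(dq)_0\,q_0^{-1}$ with $(dq)_0,q_0\in k[C^-]$, so $d_0\in D(C^-,<)^\times$. The induction hypothesis applies to $(C^-,<,J_0,d_0)$ and gives $d_0=1$, a contradiction.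
\end{proof}

\begin{remark}\label{rem:rigidhyp}
The inclusion $dI\subseteq I$ would not suffice, as $d=1+t$ and $I=k[\langle t\rangle]$ show; the negative powers of $d$ are used in Step 1. Over a field with more than two elements the statement fails for every scalar $d\ne0,1$; the field $\mathbb F_2$ is used in Lemmas \ref{lem:valuations}(c) and \ref{lem:units}.
\end{remark}

\section{Embeddings between elementary groups}\label{sec:A}

In any ring, $E_{ij}(a)E_{ij}(b)=E_{ij}(a+b)$; the matrices $E_{ij}(a)$ and $E_{pq}(b)$ commute if $j\ne p$ and $q\ne i$, since then $e_{ij}e_{pq}=e_{pq}e_{ij}=0$; and multiplying out gives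
\begin{equation}\label{eq:steinberg}
[E_{il}(a),E_{lj}(b)]=E_{ij}(ab)\qquad(i,l,j\text{ distinct}).
\end{equation}
In characteristic $2$ each $E_{ij}(a)$ is its own inverse.

So the addition and multiplication of $R$ are visible in the group $EL_3(R)$ once the subgroups $\{E_{ij}(r):r\in R\}$ have been located. To locate their images under an abstract embedding we use the finite subgroup $\Gamma_0=GL_3(\mathbb F_2)$, which equals $EL_3(\mathbb F_2)$ by Gaussian elimination (every invertible matrix over $\mathbb F_2$ has determinant $1$) and therefore lies in $EL_3(R)$ for every $k$-algebra $R$. We use the following fact from modular representation theory: the irreducible $\overline{\mathbb F}_2$-representations of $\Gamma_0$ are the trivial one, the natural one $u\mapsto u$, its dual $u\mapsto(u^T)^{-1}$, and the $8$-dimensional Steinberg representation, and all four are realized over $\mathbb F_2$. In other words $k$ is a splitting field for $\Gamma_0$, and for the Jacobson radical $\mathfrak r$ of $k\Gamma_0$, which is a nilpotent ideal,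
\begin{equation}\label{eq:wedderburn}
k\Gamma_0/\mathfrak r\cong M_1(k)\times M_3(k)\times M_3(k)\times M_8(k),
\end{equation}
the four projections being these four representations.

\begin{lemma}\label{lem:Gamma0}
Let $D$ be a division ring of characteristic $2$ and $\rho:\Gamma_0\to GL_3(D)$ an injective homomorphism. There is $P\in GL_3(D)$ such that $P\rho(u)P^{-1}=u$ for all $u\in\Gamma_0$, or $P\rho(u)P^{-1}=(u^T)^{-1}$ for all $u\in\Gamma_0$.
\end{lemma}

\begin{proof}
Let $V=D^3$ be the right $D$-vector space of columns. The algebra $k\Gamma_0$ acts on $V$ from the left through $\rho$, by $D$-linear maps. The subspaces $\mathfrak r^jV$ decrease strictly until they reach $0$, since $\mathfrak r^jV=\mathfrak r^{j+1}V$ implies $\mathfrak r^jV=0$ by nilpotency. On each layer $\mathfrak r^jV/\mathfrak r^{j+1}V$ the ring \eqref{eq:wedderburn} acts, and its central idempotents split the layer into four $D$-subspaces, each acted on by one factor $M_n(k)$. Let $U$ be such a subspace and $\epsilon_{ab}$ the matrix units of $M_n(k)$. Then $U=\bigoplus_a\epsilon_{aa}U$, and $\epsilon_{a1}$ maps $\epsilon_{11}U$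 bijectively onto $\epsilon_{aa}U$, with inverse $\epsilon_{1a}$. So if $(w_s)$ is a $D$-basis of $\epsilon_{11}U$, then the vectors $\epsilon_{a1}w_s$ form a $D$-basis of $U$, and for fixed $s$ a matrix in $M_n(k)$ acts on $\epsilon_{11}w_s,\dots,\epsilon_{n1}w_s$ as it does on the standard basis of $k^n$. In particular $n$ divides $\dim_DU$. The dimensions of all these subspaces, over all layers, add up to $3$, which leaves two cases.

If some $U\ne0$ has $n=3$, then $U$ is a whole layer of dimension $3$, so $\mathfrak rV=0$ and $U=V$. The basis above consists of three vectors on which $\rho(u)$ acts by the matrix $u$ or $(u^T)^{-1}$. If $Q$ is the matrix with these vectors as columns, then $P=Q^{-1}$ is as required.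

Otherwise only $n=1$ occurs, and $\Gamma_0$ acts trivially on each of the at most three nonzero layers. Then $(\rho(u)-1)^3=0$, so $\rho(u)^4-1=(\rho(u)-1)^4=0$ in characteristic $2$. For a permutation matrix $u$ of order $3$ this gives $\rho(u)=\rho(u)^4\rho(u)^{-3}=1$, contrary to injectivity.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
An embedding $G\hookrightarrow G'$ extends to a unital ring embedding $k[G]\hookrightarrow k[G']$, which induces $EL_3(k[G])\hookrightarrow EL_3(k[G'])$. For the converse let $R=k[G]$, $R'=k[G']$, fix a bi-order $<$ on $G'$, let $D=D(G',<)$, and let $\psi:EL_3(R)\to EL_3(R')\le GL_3(D)$ be an injective homomorphism.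

\emph{Step 1: normalizing $\psi$ on $\Gamma_0$.} Let $r\mapsto r^*$ be the $k$-linear anti-automorphism of $R$ with $g^*=g^{-1}$ for $g\in G$, and for $X\in M_3(R)$ let $X^\dagger$ be the matrix with entries $(X^\dagger)_{ij}=(X_{ji})^*$. Then $((XY)^\dagger)_{ij}=\sum_l(X_{jl}Y_{li})^*=\sum_l(Y_{li})^*(X_{jl})^*=(Y^\dagger X^\dagger)_{ij}$, so $\alpha(X)=(X^\dagger)^{-1}$ is an automorphism of $GL_3(R)$. It sends $E_{ij}(r)$ to $E_{ji}(r^*)$, so it restricts to an automorphism of $EL_3(R)$, and $\alpha(u)=(u^T)^{-1}$ on $\Gamma_0$. Apply Lemma \ref{lem:Gamma0} to $\psi|_{\Gamma_0}$, and in the second case replace $\psi$ by $\psi\circ\alpha$. We obtain $P\in GL_3(D)$ such that $\psi_1(X)=P\psi(X)P^{-1}$ satisfies $\psi_1(u)=u$ for $u\in\Gamma_0$.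

\emph{Step 2: there is an injective unital ring homomorphism $\varphi:R\to D$ with $\psi_1(E_{ij}(r))=E_{ij}(\varphi(r))$ for all $i\ne j$ and $r\in R$.} Let $X=\psi_1(E_{12}(r))$. Since $E_{12}(r)$ commutes with $E_{13}(1)$ and $E_{32}(1)$, which $\psi_1$ fixes, $X$ commutes with $e_{13}$ and $e_{32}$. The matrix $Xe_{13}$ has the first column of $X$ as its third column and zeros elsewhere, and $e_{13}X$ has the third row of $X$ as its first row and zeros elsewhere; comparing gives $X_{21}=X_{31}=X_{32}=0$ and $X_{11}=X_{33}$. The matrix $Xe_{32}$ has the third column of $X$ as its second column, and $e_{32}X$ has the second row of $X$ as its third row; comparing gives $X_{13}=X_{23}=X_{21}=0$ and $X_{22}=X_{33}$. So $X=a\cdot1+be_{12}$ with $a,b\in D$. From $E_{12}(r)^2=1$ we get $a^2=1$, so $(a-1)^2=a^2+1=0$ and $a=1$. Put $\varphi(r)=b$. Then $\varphi$ is additive because $E_{12}(r)E_{12}(r')=E_{12}(r+r')$, injective because $\psi_1$ is, and $\varphi(1)=1$ because $E_{12}(1)\in\Gamma_0$. For $i\ne j$ let $\Pi\in\Gamma_0$ be a permutation matrix with $\Pi e_{12}\Pi^{-1}=e_{ij}$; then $\psi_1(E_{ij}(r))=\psi_1(\Pi E_{12}(r)\Pi^{-1})=\Pi E_{12}(\varphi(r))\Pi^{-1}=E_{ij}(\varphi(r))$.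 Applying $\psi_1$ to $[E_{12}(r),E_{23}(r')]=E_{13}(rr')$ and using \eqref{eq:steinberg} over $D$ gives $\varphi(r)\varphi(r')=\varphi(rr')$.

We now have an embedding $\varphi:G\to D^\times$ and a homomorphism $v_{\min}:D^\times\to G'$, but $v_{\min}$ has a large kernel, and $\varphi(R)$ need not lie in $R'$: if $\psi$ is the identity of $EL_3(R')$ and $0\neq q\in R'$, then $P=q\cdot1$ is an admissible choice in Step 1 and gives $\varphi(r)=qrq^{-1}$. We have not yet used that $\psi$ takes values in matrices over $R'$. This yields an invariant right ideal.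

\emph{Step 3: a conjugate of $\varphi(G)$ stabilizes a nonzero right ideal of $R'$.} Let $Q=P^{-1}$, so that $\psi(X)=Q\psi_1(X)P$. For $i\ne j$ the matrix $Q\varphi(r)e_{ij}P=\psi(E_{ij}(r))-1$ lies in $M_3(R')$. Hence so does $Q\varphi(r)e_{11}P=(Q\varphi(r)e_{12}P)(Qe_{21}P)$, that is,
\begin{equation}\label{eq:entries}
Q_{l1}\,\varphi(r)\,P_{1j}\in R'\qquad\text{for all }l,j\in\{1,2,3\}\text{ and }r\in R.
\end{equation}
The first column of $Q$ is nonzero; fix $i_0$ with $\eta=Q_{i_01}\ne0$. Let $I=\sum_{j=1}^3\eta P_{1j}R'$. (This is the set of $i_0$-th coordinates of the image of $R'^3$ under the idempotent $Qe_{11}P\in M_3(R')$.) By \eqref{eq:entries} with $r=1$, $I$ is a right ideal of $R'$, and $I\ne0$ because the first row of $P$ is nonzero. Let $\varphi'(r)=\eta\varphi(r)\eta^{-1}$. Since $\sum_lP_{1l}Q_{l1}=(PQ)_{11}=1$,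
\[
\varphi'(r)\,\eta P_{1j}=\eta\,\varphi(r)P_{1j}=\sum_{l=1}^3(\eta P_{1l})\bigl(Q_{l1}\varphi(r)P_{1j}\bigr)\in I
\]
by \eqref{eq:entries}. So $\varphi'(r)I\subseteq I$ for all $r\in R$. For $g\in G$, applying this to $g$ and $g^{-1}$ gives $\varphi'(g)I=I$.

\emph{Step 4: the embedding.} The map $\chi(g)=v_{\min}(\varphi'(g))$ is a homomorphism $G\to G'$. If $\chi(g)=1$, then Proposition \ref{prop:rigid}, with $L=G'$ and $d=\varphi'(g)$, gives $\varphi'(g)=1$. Then $\varphi(g)=1=\varphi(1)$, and $g=1$. Hence $G\hookrightarrow G'$.
\end{proof}

The proof uses the bi-order on $G'$ twice, to embed $k[G']$ in a division ring and to apply Proposition \ref{prop:rigid}; no order on $G$ is used.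

\section{Groups that code subsets of a free group}\label{sec:GS}

\subsection*{The design}
To record a set $S\subseteq\Delta$ in a group containing $\Delta$, take elements $\varepsilon,\varepsilon'$ and a central element $z$ of infinite order, and impose
\[
[\varepsilon,\,g\varepsilon'g^{-1}]=z\ \text{ for }g\in S,\qquad[\varepsilon,\,g\varepsilon'g^{-1}]=z^2\ \text{ for }g\in\Delta\setminus S .
\]
If $\varepsilon'$ is replaced by $\gamma\varepsilon'\gamma^{-1}$ with $\gamma\in\Delta$, the recorded set becomes $\{g:g\gamma\in S\}=S\gamma^{-1}$. So the isomorphism type of such a group can determine at most the orbit $S\Delta$, which is what we want. The difficulty is to exclude all other changes that an embedding might make.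

An embedding might send $\varepsilon$ to a product of several conjugates of $\varepsilon$ and $\varepsilon'$. We prevent this by adding free generators $x_3,x_4$ commuting with $\varepsilon=\varepsilon_3$ and $\varepsilon'=\varepsilon_4$; modulo $z$, a product involving two different conjugates then commutes with no nontrivial element of the free group (Lemma \ref{lem:fixed}). An embedding might also act on $\Delta=\langle x_1,x_2\rangle$ by a nontrivial endomorphism. We prevent this by two further elements $\varepsilon_1,\varepsilon_2$, commuting with $x_1,x_2$, whose commutators mark the word $x_2x_1^2$; this word detects both an exchange of $x_1,x_2$ and a replacement by powers. Commutators of $\varepsilon_3$ with $\varepsilon_1$ and $\varepsilon_2$ tie $\varepsilon_3$ to this frame, whereas $\varepsilon_4$ stays free to move under $\Delta$. Finally an embedding might rescale the exponents of $z$ and confuse the values $1$ and $2$. A third value $3$, placed in a way invariant under right translation by $\Delta$, fixes the scale (Example \ref{ex:scale}).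

\subsection*{The construction}
Let $F$ be free on $x_1,x_2,x_3,x_4$, let $H_i=\langle x_i\rangle$ and $\Delta=\langle x_1,x_2\rangle$, and let $S\subseteq\Delta$. For $i<j$ we define $\zeta_{ij}=\zeta^S_{ij}:F\to\mathbb Z$, constant on the double cosets $H_ihH_j$, by the following table; each function is $0$ outside the listed double cosets.
\begin{center}
\begin{tabular}{c|l|l|l}
 & value $1$ on & value $2$ on & value $3$ on\\ \hline
$\zeta_{12}$ & $H_1H_2$ & $H_1x_2x_1^2H_2$ & \\
$\zeta_{13}$ & $H_1H_3$ & & \\
$\zeta_{23}$ & $H_2H_3$ & & \\
$\zeta_{14},\ \zeta_{24}$ & & & \\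
$\zeta_{34}$ & $H_3gH_4\ (g\in S)$ & $H_3gH_4\ (g\in\Delta\setminus S)$ & $H_3x_1x_3\delta H_4\ (\delta\in\Delta)$
\end{tabular}
\end{center}
The table is consistent. The elements of $H_1H_2$ have reduced words $x_1^ax_2^b$, so $x_2x_1^2\notin H_1H_2$. For reduced words $g,\delta$ in $x_1,x_2$, the words $x_3^agx_4^b$ and $x_3^ax_1x_3\delta x_4^b$ are reduced; they determine $g$ and $\delta$, and only in the second type does a letter $x_3$ follow a letter $x_1$. So the double cosets in the last row are pairwise distinct. Put $\zeta_{ji}(h)=-\zeta_{ij}(h^{-1})$ for $i<j$, and $\zeta_{ii}=0$. Only $\zeta_{34}$ and $\zeta_{43}$ depend on $S$, and we omit the superscript on the others.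

Let $\mathcal B=\bigsqcup_{i=1}^4F/H_i$, an $F$-set, and let $M$ be the free abelian group with basis $\mathcal B$, on which $F$ acts by permuting the basis. Write $e_i$ for the coset $H_i$, so that $\mathcal B=\{ge_i\}$ and the stabilizer of $ge_i$ is $gH_ig^{-1}$. Let $B_S:M\times M\to\mathbb Z$ be the bilinear map with
\[
B_S(ge_i,he_j)=\zeta^S_{ij}(g^{-1}h)\ \text{ if }i<j,\qquad B_S(ge_i,he_j)=0\ \text{ if }i\ge j .
\]
It is well defined because $\zeta_{ij}$ is constant on $(H_i,H_j)$-double cosets, and $B_S(fm,fm')=B_S(m,m')$ for $f\in F$. Put $\omega_S(m,m')=B_S(m,m')-B_S(m',m)$. Then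
\begin{equation}\label{eq:omega}
\omega_S(ge_i,he_j)=\zeta^S_{ij}(g^{-1}h)\qquad\text{for all }i,j;
\end{equation}
for $i>j$ the left side is $-\zeta^S_{ji}(h^{-1}g)$, which is the right side by definition.

Let $U_S=M\times\mathbb Z$ with the product $(m,c)(m',c')=(m+m',\,c+c'+B_S(m,m'))$. It is associative because $B_S$ is bilinear, and $(m,c)^{-1}=(-m,-c+B_S(m,m))$. The subgroup $Z_S=0\times\mathbb Z$ is central, $U_S/Z_S=M$, and comparing the products in the two orders gives
\begin{equation}\label{eq:comm}
[(m,c),(m',c')]=(0,\omega_S(m,m')).
\end{equation}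
So $U_S$ is nilpotent of class at most $2$, a Heisenberg-type group. The group $F$ acts on $U_S$ by the automorphisms $(m,c)\mapsto(fm,c)$. Define
\[
G_S=U_S\rtimes F ,
\]
with elements $(m,c)f$ and $f(m,c)f^{-1}=(fm,c)$. Put $\varepsilon_i=(e_i,0)$ and $z=(0,1)$. Then $x_i$ commutes with $\varepsilon_i$, and $[\varepsilon_i,h\varepsilon_jh^{-1}]=z^{\zeta_{ij}(h)}$, as planned.

\begin{lemma}\label{lem:cont}
The group $G_S$ is generated by $x_1,\dots,x_4,\varepsilon_1,\dots,\varepsilon_4$; we have $[U_S,U_S]=Z_S$; and the marked group $G_S\in\mathcal G_8$ depends continuously on $S\in2^\Delta$.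
\end{lemma}

\begin{proof}
We have $[\varepsilon_1,\varepsilon_2]=z^{\zeta_{12}(1)}=z$, which together with \eqref{eq:comm} gives $[U_S,U_S]=Z_S$. The eight elements generate $F$, $z$ and all $g\varepsilon_ig^{-1}=(ge_i,0)$, hence $G_S$. Let $w$ be a word in the eight generators and their inverses. Since $\varepsilon_i^{-1}=(-e_i,0)$, moving the letters $x_i^{\pm1}$ to the right by the rule $f(m,0)=(fm,0)f$ gives
\[
w=(m_1,0)\cdots(m_r,0)\,f=\Bigl(\sum_lm_l,\ \sum_{l<l'}B_S(m_l,m_{l'})\Bigr)f ,
\]
where $f\in F$ and $m_l\in\pm\mathcal B$ depend on $w$ only. Each term $B_S(m_l,m_{l'})$ is either independent of $S$ or determined by whether one particular $g\in\Delta$ lies in $S$. So the truth value of ``$w=1$ in $G_S$'' depends only on $S\cap\Delta_w$ for a finite set $\Delta_w\subseteq\Delta$, and it is locally constant in $S$.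
\end{proof}

We recall the facts about free groups that we use. Subgroups of free groups are free; a nonabelian free group is not solvable, so a nilpotent subgroup of $F$ is cyclic; and the centralizer in $F$ of a nontrivial element is cyclic. For $b\ne0$ we have $C_F(x_i^b)=H_i$, because this centralizer is a cyclic group containing $x_i$, and $x_i$ is not a proper power, as its image in the abelianization $\mathbb Z^4$ shows.

\begin{lemma}\label{lem:order}
The set $\mathcal B$ has an $F$-invariant total order, and $G_S$ is bi-orderable.
\end{lemma}

\begin{proof}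
Fix a bi-order on $F$. As $C_F(x_i)=H_i$, the map $ge_i\mapsto gx_ig^{-1}$ is a well-defined bijection from $F/H_i$ to the conjugacy class of $x_i$, carrying the action of $F$ to conjugation. The four classes are disjoint, since the $x_i$ have different images in $\mathbb Z^4$. Conjugation preserves the order of $F$, so the order pulls back to an $F$-invariant total order on $\mathcal B$.

Call $0\ne m\in M$ positive if its coefficient at the largest element of its support is positive. Exactly one of $\pm m$ is positive, positivity is $F$-invariant, and the sum of positive $m,m'$ is positive: if the largest elements of the supports differ, the larger one keeps its coefficient, and if they agree the coefficients add. Let $P$ be the set of $(m,c)f\in G_S$ such that $f>1$, or $f=1$ and $m$ is positive, or $f=1$, $m=0$ and $c>0$. We check the criterion of Section \ref{sec:order}.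

Products: both $F$-components are $\ge1$, and if one is $>1$, so is their product. If both are $1$, the $M$-components add, and the sum is positive unless both are $0$. In that case the $\mathbb Z$-components add.

Inverses: the inverse of $(m,c)f$ has $F$-component $f^{-1}$; if $f=1$ it has $M$-component $-m$; if also $m=0$ it is $(0,-c)$. So $P$ contains exactly one of $g,g^{-1}$ for $g\ne1$, and $1\notin P$.

Conjugation: an element with $F$-component $f>1$ is conjugated to one whose $F$-component is a conjugate of $f$. For $f=1$, \eqref{eq:comm} gives $(m',c')(m,c)(m',c')^{-1}=(m,c+\omega_S(m',m))$, which has the same $M$-component and equals $(m,c)$ if $m=0$; and conjugation by $f'\in F$ gives $(f'm,c)$.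
\end{proof}

\subsection*{Embeddings given by linear data}

\begin{lemma}\label{lem:build}
Let $\theta:F\to F$ and $A:M\to M$ be injective homomorphisms with $A(fm)=\theta(f)A(m)$, and let $\kappa\ne0$ be an integer with $B_T(Am,Am')=\kappa B_S(m,m')$ for all $m,m'$. Then $(m,c)f\mapsto(Am,\kappa c)\theta(f)$ is an embedding $G_S\to G_T$, and an isomorphism if $\theta,A$ are bijective and $\kappa=1$.
\end{lemma}

\begin{proof}
The map $(m,c)\mapsto(Am,\kappa c)$ is a homomorphism $U_S\to U_T$ by the condition on $B_S,B_T$, and it carries the action of $f$ to that of $\theta(f)$; so the given map is a homomorphism. It is injective, respectively bijective, in each of the three coordinates.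
\end{proof}

\begin{example}\label{ex:scale}
For $n\ge2$, the data $\theta=\mathrm{id}$, $A(m)=nm$, $\kappa=n^2$ give a proper self-embedding of $G_S$; so rescaling does occur. Let $G^\circ_S$ be defined like $G_S$ but with the value $3$ replaced by $0$. Take $\theta=\mathrm{id}$, $A(ge_i)=2ge_i$ for $i\le3$, $A(ge_4)=ge_4$ and $\kappa=4$. On pairs $i<j\le3$ the form is multiplied by $4$, and on the pair $(3,4)$ we have $2\zeta_{34}^{\emptyset}=4\zeta_{34}^{\Delta}$, both sides being $4$ on $H_3\Delta H_4$ and $0$ elsewhere. So $G^\circ_\Delta\hookrightarrow G^\circ_\emptyset$, although $\emptyset$ is not a translate of $\Delta$.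
\end{example}

\begin{proposition}\label{prop:easy}
If $T=S\gamma$ with $\gamma\in\Delta$, then $G_S\cong G_T$.
\end{proposition}

\begin{proof}
Let $\theta$ be the endomorphism of $F$ fixing $x_1,x_2,x_3$ and sending $x_4$ to $\gamma x_4\gamma^{-1}$. It fixes $\gamma$, and the same map for $\gamma^{-1}$ is its inverse. Put $y_1=y_2=y_3=1$ and $y_4=\gamma$, so that $\theta(x_i)y_i=y_ix_i$. Then $ge_i\mapsto\theta(g)y_ie_i$ is a well-defined map $\mathcal B\to\mathcal B$, with inverse the same map for $\gamma^{-1}$. It extends to an automorphism $A$ of $M$ with $A(fm)=\theta(f)A(m)$. By Lemma \ref{lem:build} with $\kappa=1$, it suffices to show $\zeta^T_{ij}(y_i^{-1}\theta(h)y_j)=\zeta^S_{ij}(h)$ for $i<j$ and $h\in F$. For $j\le3$, the bijection $\theta$ fixes pointwise the double cosets on which $\zeta_{ij}\ne0$, hence also preserves their complement. For $(1,4)$ and $(2,4)$ both sides are $0$. For $(3,4)$, the bijection $h\mapsto\theta(h)\gamma$ of $F$ sends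
\[
x_3^agx_4^b\mapsto x_3^a\,g\gamma\,x_4^b,\qquad x_3^ax_1x_3\delta x_4^b\mapsto x_3^ax_1x_3\,\delta\gamma\,x_4^b\qquad(g,\delta\in\Delta).
\]
Since $S\gamma=T$, $(\Delta\setminus S)\gamma=\Delta\setminus T$ and $\Delta\gamma=\Delta$, it maps the sets where $\zeta^S_{34}$ equals $1,2,3$ onto the corresponding sets for $\zeta^T_{34}$, and therefore also the zero set onto the zero set.
\end{proof}

\section{An embedding $G_S\to G_T$ determines the orbit of $S$}\label{sec:B}

With Lemmas \ref{lem:cont} and \ref{lem:order} and Proposition \ref{prop:easy}, the following completes the proof of Theorem \ref{thm:B}.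

\begin{proposition}\label{prop:hard}
If $G_S\hookrightarrow G_T$, then $T=S\gamma$ for some $\gamma\in\Delta$.
\end{proposition}

We first show that every embedding gives rise to linear data $\theta,A,\kappa$ of a very restricted form, and then solve the resulting functional equation \eqref{eq:key} by reading reduced words. Two lemmas are needed.

\begin{lemma}\label{lem:nilp}
If a subgroup $Q\le F$ has a nontrivial nilpotent normal subgroup, then $Q$ is cyclic.
\end{lemma}

\begin{proof}
The normal subgroup is infinite cyclic, say $\langle y\rangle$. For $q\in Q$ we have $qyq^{-1}=y^{\pm1}$, and the sign is $+$ because conjugation preserves a bi-order on $F$. So $Q$ lies in the cyclic group $C_F(y)$.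
\end{proof}

\begin{lemma}\label{lem:fixed}
If $1\ne w\in F$ fixes $0\ne m\in M$, then $m=n\,ge_j$ and $w=gx_j^bg^{-1}$ for some $g\in F$, $j\in\{1,\dots,4\}$ and nonzero integers $n,b$.
\end{lemma}

\begin{proof}
The element $w$ permutes the finite support of $m$ and preserves the order of Lemma \ref{lem:order}, so it fixes every element of the support. If $ge_j$ is in the support, then $w\in gH_jg^{-1}$, so $w=gx_j^bg^{-1}$ with $b\ne0$. If $g'e_{j'}$ is also in the support, then $w=g'x_{j'}^{b'}g'^{-1}$. The image of $w$ in $\mathbb Z^4$ gives $j=j'$ and $b=b'$. Then $g^{-1}g'\in C_F(x_j^b)=H_j$, so $ge_j=g'e_{j'}$.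
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:hard}]
Let $\Phi:G_S\to G_T$ be an injective homomorphism and $\pi:G_T\to F$ the projection, with kernel $U_T$.

\medskip\noindent\textbf{The linear data.}
\emph{$\Phi(U_S)\subseteq U_T$.} The group $\pi\Phi(U_S)$ is a nilpotent normal subgroup of $\pi\Phi(G_S)\le F$. If it were nontrivial, $\pi\Phi(G_S)$ would be cyclic by Lemma \ref{lem:nilp}. Then $\Phi(G_S)$ would be an extension of a subgroup of the nilpotent group $U_T$ by a cyclic group, hence solvable; but it contains $\Phi(F)\cong F$.

\emph{$\theta=\pi\Phi|_F$ is injective.} We have $\Phi(\ker\theta)\subseteq U_T$, so $\ker\theta$ is a nilpotent normal subgroup of $F$. It is trivial by Lemma \ref{lem:nilp}, as $F$ is not cyclic.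

\emph{The maps on $Z$ and $M$.} By Lemma \ref{lem:cont}, $\Phi(Z_S)=\Phi([U_S,U_S])\subseteq[U_T,U_T]=Z_T$, so $\Phi(0,c)=(0,\kappa c)$ for an integer $\kappa\ne0$. Therefore $\Phi$ induces a homomorphism $A:M=U_S/Z_S\to U_T/Z_T=M$. For $f\in F$ we have $\Phi(f)\in U_T\theta(f)$, and $U_T$ acts trivially by conjugation on the abelian group $U_T/Z_T$; so $A(fm)=\theta(f)A(m)$. Applying $\Phi$ to \eqref{eq:comm} gives
\[
\omega_T(Am,Am')=\kappa\,\omega_S(m,m').
\]
Since $\omega_S(e_1,e_2)=\omega_S(e_1,e_3)=1$ and $\omega_S(e_3,e_4)=\zeta^S_{34}(1)\in\{1,2\}$, all $Ae_i$ are nonzero.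

\emph{The functional equation.} As $x_ie_i=e_i$, the element $\theta(x_i)\ne1$ fixes $Ae_i\ne0$. Lemma \ref{lem:fixed} gives a map $\tau:\{1,2,3,4\}\to\{1,2,3,4\}$, elements $y_i\in F$ and nonzero integers $n_i,b_i$ with
\[
Ae_i=n_i\,y_ie_{\tau(i)},\qquad\theta(x_i)=y_ix_{\tau(i)}^{b_i}y_i^{-1}.
\]
Then $A(he_j)=n_j\,\theta(h)y_je_{\tau(j)}$, and evaluating the identity for $\omega$ at $(e_i,he_j)$ by \eqref{eq:omega} gives
\begin{equation}\label{eq:key}
\kappa\,\zeta^S_{ij}(h)=n_in_j\,\zeta^T_{\tau(i)\tau(j)}\bigl(y_i^{-1}\theta(h)y_j\bigr)\qquad(h\in F,\ 1\le i,j\le4).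
\end{equation}
Two normalizations are available. \emph{Adjusting}: $y_i$ may be replaced by any element of $y_iH_{\tau(i)}$. \emph{Conjugating}: composing $\Phi$ with conjugation by $f\in F\le G_T$ replaces $\theta$ by $h\mapsto f\theta(h)f^{-1}$ and every $y_i$ by $fy_i$, and leaves $\kappa,n_i,b_i,\tau$ unchanged. We conjugate only once in each case below.

\medskip\noindent\textbf{The frame $e_1,e_2,e_3$.}
\emph{$\{\tau(1),\tau(2)\}=\{1,2\}$ and $\tau(3)=3$.} Join $i$ and $j$ by an edge if $\zeta_{ij}$ is not identically zero. For every parameter set this gives the same graph without loops: the triangle on $1,2,3$ and the edge $\{3,4\}$. By \eqref{eq:key}, $\tau$ sends edges to edges. So $\tau(1),\tau(2),\tau(3)$ are pairwise joined, and $\tau$ permutes $\{1,2,3\}$. The left side of \eqref{eq:key} for $(i,j)=(1,2)$ takes three values, so $\zeta_{\tau(1)\tau(2)}$ takes at least three values, whereas $\zeta_{13},\zeta_{31},\zeta_{23},\zeta_{32}$ take two. This proves the claim.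

The elements of $H_1x_2x_1^2H_2$ have reduced words $x_1^ax_2x_1^2x_2^c$. Hence
\begin{equation}\label{eq:marker}
x_2^{\,p}x_1^{\,q}\in H_1x_2x_1^2H_2\ \text{ with }p,q\ne0\quad\Longrightarrow\quad(p,q)=(1,2).
\end{equation}

\emph{$\tau(1)=1$ and $\tau(2)=2$.} Suppose $\tau(1)=2$, $\tau(2)=1$. Then \eqref{eq:key} reads $\kappa\zeta_{12}(h)=-n_1n_2\,\zeta_{12}(y_2^{-1}\theta(h)^{-1}y_1)$. The nonzero rational number $r=-\kappa/(n_1n_2)$ satisfies $r,2r\in\{1,2\}$, so $r=1$ and $\zeta_{12}(h)=\zeta_{12}(y_2^{-1}\theta(h)^{-1}y_1)$. For $h=1$ this gives $y_2^{-1}y_1=x_1^ax_2^b$, that is $y_1x_2^{-b}=y_2x_1^a$. Adjusting $y_1$ by $H_{\tau(1)}=H_2$ and $y_2$ by $H_{\tau(2)}=H_1$ we get $y_1=y_2$, and conjugating by $y_1^{-1}$ we get $y_1=y_2=1$. Now $\theta(x_1)=x_2^{b_1}$ and $\theta(x_2)=x_1^{b_2}$. For $h=x_2x_1^2$ we obtain $\theta(h)^{-1}=x_2^{-2b_1}x_1^{-b_2}\in H_1x_2x_1^2H_2$, and \eqref{eq:marker} gives $-2b_1=1$, which is impossible.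

\emph{We may assume $y_1=y_2=1$, and then $\theta$ is the identity on $\Delta$.} Now \eqref{eq:key} reads $\kappa\zeta_{12}(h)=n_1n_2\,\zeta_{12}(y_1^{-1}\theta(h)y_2)$. The number $r=\kappa/(n_1n_2)$ satisfies $r,2r\in\{1,2\}$, so $r=1$. For $h=1$ we get $y_1^{-1}y_2=x_1^ax_2^b$, that is $y_1x_1^a=y_2x_2^{-b}$; adjusting and conjugating give $y_1=y_2=1$. So $\theta(x_1)=x_1^{b_1}$ and $\theta(x_2)=x_2^{b_2}$. For $h=x_2x_1^2$ we get $x_2^{b_2}x_1^{2b_1}\in H_1x_2x_1^2H_2$, and \eqref{eq:marker} gives $b_1=b_2=1$.

\emph{We may assume $y_3=1$.} Equation \eqref{eq:key} at $h=1$ for $(1,3)$ and for $(2,3)$ gives $\zeta_{13}(y_3)\ne0\ne\zeta_{23}(y_3)$, so $y_3=x_1^ax_3^b=x_2^{a'}x_3^{b'}$. These reduced words agree only if $a=a'=0$. So $y_3\in H_3$, and adjusting gives $y_3=1$ and $\theta(x_3)=x_3^{b_3}$.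

\medskip\noindent\textbf{The position of $e_4$.}
For $g\in\Delta$ we have $\zeta^S_{34}(g)\in\{1,2\}$ and $\theta(g)=g$, so \eqref{eq:key} for $(3,4)$ gives
\begin{equation}\label{eq:nonzero}
\zeta^T_{3\tau(4)}(gy_4)\ne0\qquad\text{for all }g\in\Delta .
\end{equation}
This is the reason for coding the complement of $S$ by $2$ rather than $0$: condition \eqref{eq:nonzero} is available for all $g\in\Delta$, whatever $S$ is.

\emph{$\tau(4)=4$.} We have $\tau(4)\ne3$ since $\zeta_{33}=0$. The function $\zeta_{31}$ is nonzero exactly on $(H_1H_3)^{-1}=H_3H_1$. If $\tau(4)=1$, then \eqref{eq:nonzero} with $g=1$ gives $y_4=x_3^ax_1^b$, and with $g=x_2$ gives $x_2x_3^ax_1^b\in H_3H_1$; but this word is reduced and contains $x_2$. The function $\zeta_{32}$ is nonzero exactly on $H_3H_2$. If $\tau(4)=2$, then $g=1$ gives $y_4=x_3^ax_2^b$, and $g=x_1$ gives $x_1x_3^ax_2^b\in H_3H_2$; but this word is reduced and contains $x_1$.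

\emph{We may assume $y_4=\gamma\in\Delta$.} By \eqref{eq:nonzero}, for all $g\in\Delta$,
\[
gy_4\in\Sigma=H_3\Delta H_4\ \cup\ H_3x_1x_3\Delta H_4 .
\]
The reduced word of an element of $\Sigma$ is $x_3^ag'x_4^b$ or $x_3^ax_1x_3\delta x_4^b$. If it does not start with $x_3^{\pm1}$, then $a=0$, and it either contains no $x_3^{\pm1}$ or has the form $x_1x_3\delta x_4^b$. Taking $g=1$ and adjusting $y_4$ by $H_4$, we have $y_4=x_3^a\gamma$ or $y_4=x_3^ax_1x_3\gamma$ with $\gamma\in\Delta$. In the first case with $a\ne0$, and in the second case for every $a$, the word $x_2y_4$ is reduced, starts with $x_2$ and contains $x_3^{\pm1}$, so $x_2y_4\notin\Sigma$. Hence $y_4=\gamma$.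

\medskip\noindent\textbf{Conclusion.}
Let $\rho=\kappa/(n_3n_4)\ne0$. Equation \eqref{eq:key} for $(3,4)$ is now $\rho\,\zeta^S_{34}(h)=\zeta^T_{34}(\theta(h)\gamma)$. For $h=x_1x_3$ it gives $3\rho=\zeta^T_{34}(x_1x_3^{b_3}\gamma)$, so $x_1x_3^{b_3}\gamma\in\Sigma$. This word is reduced, starts with $x_1$ and contains $x_3^{\pm1}$, so it has the form $x_1x_3\delta x_4^b$. Thus $b_3=1$, the right side equals $3$, and $\rho=1$. For $h=g\in\Delta$ we get $\zeta^S_{34}(g)=\zeta^T_{34}(g\gamma)$ with $g\gamma\in\Delta$, that is, $g\in S$ if and only if $g\gamma\in T$. Hence $T=S\gamma$.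
\end{proof}

\section{The Kazhdan groups $K_S$}\label{sec:C}

\begin{proof}[Proof of Theorem \ref{thm:C}]
Let $Y$ be the list of $16$ elements of $G_S$ consisting of the $8$ generators and their inverses. The ring $k[G_S]$ is generated by $Y$, so $K_S$ has property (T) by Theorem \ref{thm:EJ}.

\emph{Generators.} Consider the $6\cdot17=102$ elements $E_{ij}(1)$ and $E_{ij}(g)$, with $i\ne j$ and $g\in Y$, and let $K$ be the subgroup they generate. The set $R_0$ of all $r\in k[G_S]$ with $E_{ij}(r)\in K$ for all $i\ne j$ contains $1$ and $Y$. It is closed under addition because $E_{ij}(a+b)=E_{ij}(a)E_{ij}(b)$, and under multiplication by \eqref{eq:steinberg}, where $l$ is the third index. In characteristic $2$ this makes $R_0$ a subring, so $R_0=k[G_S]$ and $K=K_S$. These generators make $K_S$ a point $f(S)$ of $\mathcal G_{102}\cap\mathcal G_{kaz}$.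

\emph{Continuity.} The marking $F_{102}\to K_S$ factors as $F_{102}\to EL_3(k[F_8])\to EL_3(k[G_S])$, where the first map does not depend on $S$ and the second comes from the marking $F_8\to G_S$. Let $w\in F_{102}$ have image $X\in EL_3(k[F_8])$. Each entry of $X-1$ is a sum of finitely many elements of $F_8$, and it maps to $0$ in $k[G_S]$ if and only if every element of $G_S$ is the image of an even number of them. So whether $w=1$ in $K_S$ depends only on which pairs among finitely many elements of $F_8$ become equal in $G_S$, and this is locally constant in $S$ by Lemma \ref{lem:cont}. Hence $f:2^\Delta\to\mathcal G_{102}$ is continuous.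

\emph{The four conditions.} If $T\in S\Delta$, then $G_S\cong G_T$ by Theorem \ref{thm:B}, so $k[G_S]\cong k[G_T]$ and $K_S\cong K_T$. An isomorphism gives $K_S\approx_{em}K_T$, and this gives $K_S\hookrightarrow K_T$. If $K_S\hookrightarrow K_T$, then $G_S\hookrightarrow G_T$ by Theorem \ref{thm:A}, which applies because both groups are bi-orderable, and $T\in S\Delta$ by Theorem \ref{thm:B}.

\emph{Universality.} The map $f$ is a Borel reduction of the orbit equivalence relation of right translation of $\Delta\cong F_2$ on $2^\Delta$ both to $\cong$ and to $\approx_{em}$ on $\mathcal G_{kaz}$. That relation is universal by Theorem \ref{thm:DJK}, so $\cong$ and $\approx_{em}$ on $\mathcal G_{kaz}$ are universal countable Borel equivalence relations.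
\end{proof}

\begin{remark}\label{rem:final}
Let $E$ be any countable Borel equivalence relation on a standard Borel space $X$. Composing a reduction of $E$ to the translation relation with $f$ gives one Borel map $x\mapsto K_x\in\mathcal G_{kaz}\cap\mathcal G_{102}$ such that $x\,E\,y$ implies $K_x\cong K_y$, while if $x$ and $y$ are not $E$-equivalent, then neither of $K_x,K_y$ embeds in the other. In particular $\cong$ and $\approx_{em}$ are universal already on $\mathcal G_{kaz}\cap\mathcal G_{102}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BE2} \emph{The bi-embeddability relation for finitely generated groups II}, \texttt{https://rucore.libraries.rutgers.edu/rutgers-lib/48430/PDF/1/}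

\bibitem{DHS} Dicks, Herbera and S\'anchez, Comm. Algebra \textbf{32} (2004).

\bibitem{DJK} Dougherty, Jackson and Kechris, Trans. AMS \textbf{341} (1994).

\bibitem{EJ} Ershov and Jaikin-Zapirain, Invent. Math. \textbf{179} (2010).

\bibitem{Hughes} Hughes, Comm. Pure Appl. Math. \textbf{23} (1970).

\end{thebibliography}
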